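\title{The Lie exponent of an associative PI-algebra need not be an integer}

\begin{abstract}
Let $A$ be an associative PI-algebra over a field of characteristic zero, and let $c_n^L(A)$ be the dimension of the space of multilinear Lie polynomials of degree $n$ modulo the identities of $A$. We show that the Lie exponent $\exp^L(A)=\lim_{n\to\infty}\sqrt[n]{c_n^L(A)}$ always exists, but that it need not be an integer: for the algebra of $2\times2$ matrices over the Grassmann algebra it equals $3+2\sqrt3$. This is the only exception. The set of values of the Lie exponent is $\mathbb Z_{\ge0}\cup\{3+2\sqrt3\}$, and we give a formula for $\exp^L(A)$ in terms of a finite-dimensional superalgebra whose Grassmann envelope has the same identities as $A$.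
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $F$ is a field of characteristic zero and $F\langle X\rangle$ is the free associative algebra on $X=\{x_1,x_2,\dots\}$. For an associative $F$-algebra $A$ let $\operatorname{Id}(A)\subseteq F\langle X\rangle$ be the ideal of polynomials that vanish under all substitutions of elements of $A$; the algebra $A$ is a \emph{PI-algebra} if $\operatorname{Id}(A)\ne0$. In characteristic zero $\operatorname{Id}(A)$ is determined by its multilinear elements. So let $P_n$ be the span of the $n!$ monomials $x_{\sigma(1)}\cdots x_{\sigma(n)}$, $\sigma\in S_n$, and let $c_n(A)=\dim P_n/(P_n\cap\operatorname{Id}(A))$ be the $n$-th codimension of $A$: it counts the linearly independent multilinear functions $A^n\to A$ that can be written as polynomials. By a theorem of Giambruno and Zaicev, for every PI-algebra $A$ the exponent $\exp(A)=\lim_{n\to\infty}\sqrt[n]{c_n(A)}$ exists and is an integer.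

The algebra $A$ is also a Lie algebra under $[a,b]=ab-ba$, and one can ask how many of these functions are visible to the Lie structure alone. Let $P_n^L\subseteq P_n$ be the span of all Lie monomials, with arbitrary bracketing, in which each of $x_1,\dots,x_n$ occurs exactly once. The $n$-th \emph{Lie codimension} of $A$ is
\[
c_n^L(A)=\dim\frac{P_n^L}{P_n^L\cap\operatorname{Id}(A)}\le c_n(A),
\]
and the \emph{Lie exponent} is $\exp^L(A)=\lim_{n\to\infty}\sqrt[n]{c_n^L(A)}$, if the limit exists. For finitely generated $A$ it is known to exist and to equal $\exp(A)$ or $\exp(A)-1$. The question that we answer is taken from \cite{GZproper}: \emph{does the Lie exponent exist, and is it an integer, for every associative PI-algebra in characteristic zero?}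

A simple count suggests the answer yes. If $\dim A=d$, a multilinear polynomial is determined by its values on the $d^n$ tuples of basis elements, so $c_n(A)\le d^{\,n+1}$. If $A$ has a unit and we put it into the basis, a Lie polynomial of degree $n\ge2$ vanishes on every tuple that contains $1$, so $c_n^L(A)\le d(d-1)^n$. For $A=M_2(F)$ this is $4\cdot3^n$, and the exponent $3$ is attained (Example~\ref{ex:sl2}). An exponent thus appears as a number of basis elements that may be repeated without bound, and the passage to Lie polynomials removes at most the unit.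

The basic PI-algebra that is not finitely generated is the unital Grassmann algebra $G$ on generators $\varepsilon_1,\varepsilon_2,\dots$ with $\varepsilon_i\varepsilon_j=-\varepsilon_j\varepsilon_i$. It is the sum $G=G_{\bar0}\oplus G_{\bar1}$ of the spans of the monomials of even and of odd length; $G_{\bar0}$ is central, and elements of $G_{\bar1}$ anticommute. Since $[G,G]\subseteq G_{\bar0}$, we have $c_n^L(G)=0$ for $n\ge3$, while $\exp(G)=2$ by the formula recalled in Section~\ref{sec:formula}. So the gap between the two exponents can exceed $1$, but the Lie exponent of $G$ is still an integer. In $M_2(G)$ there are eight kinds of basis elements, four matrix units with an even or an odd coefficient; the same formula gives $\exp(M_2(G))=8$, and one would guess that the Lie exponent is $7$. It is not. Put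
\[
\kappa=3+2\sqrt3\approx6.46 .
\]

\begin{theorem}\label{thm:main}
Over any field of characteristic zero, $A=M_2(G)$ is a PI-algebra, and there are constants $C,C'>0$ such that
\[
C^{-1}n^{-C}\kappa^n\le c_n^L(A)\le C'n\,\kappa^n
\]
for all large $n$. Hence $\exp^L(M_2(G))$ exists and equals $3+2\sqrt3\notin\mathbb Z$.
\end{theorem}

Existence, on the other hand, never fails, and no other non-integer value occurs.

\begin{theorem}\label{thm:all}
For every associative PI-algebra $A$ over a field of characteristic zero, $\exp^L(A)$ exists and lies in $\mathbb Z_{\ge0}\cup\{3+2\sqrt3\}$. Every value in this set occurs. If $\exp^L(A)=3+2\sqrt3$, then $\operatorname{Id}(A)\subseteq\operatorname{Id}(M_2(G))$ and $\exp(A)=8$.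
\end{theorem}

An explicit formula for $\exp^L(A)$ is given in Theorem~\ref{thm:formula}.

The number $\kappa$ comes from a grading. Modulo the central ideal $G_{\bar0}I$, the Lie algebra $M_2(G)$ is $\mathbb Z$-graded with components only in degrees $-1,0,1$; of the seven remaining kinds of basis elements, three have degree $0$, three have degree $1$, and one has degree $-1$. A nonzero Lie monomial must therefore use letters of degree $1$ and of degree $-1$ about equally often. The number of useful tuples is not $7^n$ but roughly the constant term of $(3+3x+x^{-1})^n$, which is governed by $\min_{x>0}(3+3x+x^{-1})=\kappa$. For components of dimensions $d_{-1},d_0,d_1$ the same minimum is $d_0+2\sqrt{d_1d_{-1}}$, and this is the full dimension $d_0+d_1+d_{-1}$ exactly when $d_1=d_{-1}$. The unbalanced grading exists because $ab+ba$ is a scalar matrix for traceless $2\times2$ matrices $a,b$. This fails for larger matrices, and that is why $M_2(G)$ is the only source of a non-integer value.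

Section~\ref{sec:prelim} collects the tools common to both theorems. Theorem~\ref{thm:main} is proved in Sections~\ref{sec:Lambda} and~\ref{sec:lowerM2}, using only the representation theory of the symmetric group. Theorem~\ref{thm:all} is reduced to Theorem~\ref{thm:formula} in Section~\ref{sec:formula}; the upper bound of that theorem is proved in Section~\ref{sec:upper}, the lower bound in Sections~\ref{sec:lower} and~\ref{sec:traces}. These sections rely on published results, which are quoted where they are used.

\section{Lie monomials, Young symmetrizers and Grassmann envelopes}\label{sec:prelim}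

\subsection{Right-normed monomials}

We write $(\operatorname{ad}a)b=[a,b]$. The Jacobi identity says that $\operatorname{ad}[a,b]=\operatorname{ad}a\operatorname{ad}b-\operatorname{ad}b\operatorname{ad}a$.

\begin{lemma}\label{lem:normed}
For each $j\in\{1,\dots,n\}$ the space $P_n^L$ is spanned by the monomials $\operatorname{ad}x_{i_1}\cdots\operatorname{ad}x_{i_{n-1}}(x_j)$ with $\{i_1,\dots,i_{n-1},j\}=\{1,\dots,n\}$.
\end{lemma}

\begin{proof}
Up to sign, a Lie monomial of degree $n\ge2$ is $[w',w]$ with $x_j$ occurring in $w$. By the Jacobi identity $\operatorname{ad}w'$ is a linear combination of products of the operators $\operatorname{ad}x_i$. Apply induction to $w$.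
\end{proof}

\subsection{The symmetric group}

The group $S_n$ acts on $P_n$ and on $P_n^L$ by $x_i\mapsto x_{\sigma(i)}$, and on functions of $n$ arguments by $(\sigma\psi)(b_1,\dots,b_n)=\psi(b_{\sigma(1)},\dots,b_{\sigma(n)})$. The subspace $P_n^L\cap\operatorname{Id}(A)$ is $S_n$-stable, so $c_n^L(A)$ is the dimension of an $S_n$-module, and a lower bound follows once we find a large irreducible constituent.

In characteristic zero $S_n$-modules are completely reducible, and the irreducible ones $S^\lambda$ are indexed by the partitions $\lambda$ of $n$, which we identify with their Young diagrams. Put $d_\lambda=\dim S^\lambda$, and let $\lambda'$ be the conjugate partition. A \emph{tableau} $T$ of shape $\lambda$ on a set $Y$ of $|\lambda|$ variables is a bijective filling of the diagram by $Y$. Let $R_T,C_T\subseteq S_Y$ be the groups of permutations that preserve each row and each column, respectively, and put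
\[
C_T^-=\sum_{\gamma\in C_T}\operatorname{sgn}(\gamma)\gamma,\qquad
e_T=\sum_{\rho\in R_T}\rho\,C_T^-,\qquad
e_T^*=\sum_{\rho\in R_T}\sum_{\gamma\in C_T}\operatorname{sgn}(\rho)\rho\gamma .
\]
We use the following textbook facts. The left ideal $FS_Ye_T$ is isomorphic to $S^\lambda$. The element $e_T^*$ is the image of $e_T$ under the automorphism $\sigma\mapsto\operatorname{sgn}(\sigma)\sigma$ of $FS_Y$, so $FS_Ye_T^*\cong S^\lambda\otimes\operatorname{sgn}\cong S^{\lambda'}$. By the \emph{branching rule}, the restriction of $S^\lambda$ to $S_m$, $m\le n$, contains $S^\mu$ if and only if $\mu\subseteq\lambda$ as diagrams; in particular $d_\lambda\ge d_\mu$ for $\lambda\supseteq\mu$. By the \emph{hook formula}, $d_\lambda$ is $|\lambda|!$ divided by the product of the hook lengths, the hook length of a cell being $1$ plus the number of cells to its right in its row plus the number of cells below it in its column.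

\begin{lemma}\label{lem:young}
Let $Q$ be a finite-dimensional $S_n$-module, let $Y,Y'$ be disjoint subsets of $\{x_1,\dots,x_n\}$, and let $T,T'$ be tableaux of shapes $\mu,\nu$ on $Y,Y'$. If $e_Te_{T'}^*Q\ne0$, then $\dim Q\ge d_{\mu\cup\nu'}$, where $\mu\cup\nu'$ is the union of the two diagrams.
\end{lemma}

\begin{proof}
Some irreducible summand $S^\lambda$ of $Q$ is not annihilated by $e_Te^*_{T'}$. The two factors commute, so neither annihilates $S^\lambda$. If $e_Tw\ne0$, then $FS_Ye_Tw$ is a nonzero image of the irreducible module $FS_Ye_T$, so the restriction of $S^\lambda$ to $S_Y$ contains $S^\mu$, and $\lambda\supseteq\mu$. The same argument with $e^*_{T'}$ gives $\lambda\supseteq\nu'$. Hence $\dim Q\ge d_\lambda\ge d_{\mu\cup\nu'}$.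
\end{proof}

The hook formula will produce multinomial coefficients. Let $\omega_1,\dots,\omega_k>0$ be fixed with $\sum_i\omega_i=1$, and let $m_i=\omega_iN+O(1)$ be integers. Stirling's formula $\log m!=m\log m-m+O(\log m)$, together with the fact that $m\log m$ changes by $O(\log N)$ when $m\le 2N$ changes by $O(1)$, gives
\begin{equation}\label{eq:stirling}
\log\frac{(m_1+\dots+m_k)!}{m_1!\cdots m_k!}=-N\sum_{i=1}^k\omega_i\log\omega_i+O(\log N).
\end{equation}

\subsection{Grassmann envelopes}

A \emph{superalgebra} is an associative algebra $B=B_{\bar0}\oplus B_{\bar1}$ graded by $\mathbb Z/2$; the parity of a homogeneous element $b$ is $|b|$. The \emph{Grassmann envelope} of $B$ is the subalgebra $G(B)=G_{\bar0}\otimes B_{\bar0}+G_{\bar1}\otimes B_{\bar1}$ of $G\otimes B$, and $G(B')$ is defined by the same formula for a graded subspace $B'\subseteq B$. The example that matters most is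
\[
Q(n)=M_n(F)\oplus M_n(F)u,
\]
where $M_n(F)$ is even and $u$ is odd, commutes with $M_n(F)$ and satisfies $u^2=1$. The map $g\otimes a\mapsto ga$, $h\otimes au\mapsto ha$ ($g\in G_{\bar0}$, $h\in G_{\bar1}$) is an isomorphism $G(Q(n))\cong M_n(G)$.

Let $g_1,\dots,g_n\in G$ be homogeneous and let $\Omega$ be the set of indices $i$ with $g_i$ odd. Then $g_{\sigma(1)}\cdots g_{\sigma(n)}=\operatorname{sgn}_\Omega(\sigma)\,g_1\cdots g_n$, where $\operatorname{sgn}_\Omega(\sigma)$ is the sign of the rearrangement that sorts the elements of $\Omega$ in the sequence $\sigma(1),\dots,\sigma(n)$ into increasing order. For $f=\sum_\sigma\alpha_\sigma x_{\sigma(1)}\cdots x_{\sigma(n)}\in P_n$ and homogeneous $b_1,\dots,b_n\in B$, with $\Omega$ the set of indices of the odd $b_i$, put $\tilde f(b_1,\dots,b_n)=\sum_\sigma\alpha_\sigma\operatorname{sgn}_\Omega(\sigma)\,b_{\sigma(1)}\cdots b_{\sigma(n)}$. Then for all homogeneous $g_i\in G$ with $|g_i|=|b_i|$,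
\begin{equation}\label{eq:tilde}
f(g_1\otimes b_1,\dots,g_n\otimes b_n)=g_1\cdots g_n\otimes\tilde f(b_1,\dots,b_n).
\end{equation}
So the infinite-dimensional algebra $G(B)$ is replaced by the finite-dimensional algebra $B$, at the price of signs. The \emph{supercommutator} of homogeneous $a,b\in B$ is $[a,b]=ab-(-1)^{|a||b|}ba$; brackets of elements of a superalgebra are always supercommutators, and a \emph{super Lie monomial} is an iterated supercommutator.

\begin{lemma}\label{lem:super}
Let $B$ be a finite-dimensional superalgebra with a homogeneous basis $\mathcal B$, and let $B'$ be a graded subspace.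
\begin{enumerate}
\item[(a)] A polynomial $f\in P_n$ takes all its values on $G(B)$ in $G(B')$ if and only if $\tilde f(\varphi)\in B'$ for all $\varphi\in\mathcal B^n$. Consequently, for a subspace $P\subseteq P_n$, the quotient of $P$ by the subspace of such $f$ has dimension at most $\dim(B/B')$ times the number of $\varphi\in\mathcal B^n$ with $\tilde f(\varphi)\notin B'$ for some $f\in P$.
\item[(b)] Fix parities for the variables and regard $\tilde f$ as a multilinear function of arguments of these parities. Then $\widetilde{\sigma f}=\sigma\tilde f$ if $\sigma$ moves only even variables, and $\widetilde{\sigma f}=\operatorname{sgn}(\sigma)\,\sigma\tilde f$ if $\sigma$ moves only odd variables. Hence $\widetilde{e_Te^*_{T'}f}=e_Te_{T'}\tilde f$ for a tableau $T$ on even variables and a tableau $T'$ on odd variables.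
\item[(c)] For fixed parities of the variables, the functions $\tilde f$ with $f\in P_n^L$ are exactly the linear combinations of multilinear super Lie monomials, and a Lie monomial goes to $\pm$ the super Lie monomial with the same bracketing.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The elements $g\otimes b$ with $b\in\mathcal B$ and $|g|=|b|$ span $G(B)$, so \eqref{eq:tilde} gives sufficiency. For necessity take $g_i=1$ or $g_i=\varepsilon_i$ according to the parity of $b_i$; then $g_1\cdots g_n\ne0$. The quotient embeds, by $f\mapsto(\tilde f(\varphi)+B')_\varphi$, into a sum of copies of $B/B'$, one for each $\varphi$ that is counted.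

(b) By \eqref{eq:tilde}, $(\sigma f)(g_1\otimes b_1,\dots,g_n\otimes b_n)=g_{\sigma(1)}\cdots g_{\sigma(n)}\otimes\tilde f(b_{\sigma(1)},\dots,b_{\sigma(n)})$, and $\operatorname{sgn}_\Omega(\sigma)$ equals $1$ in the first case and $\operatorname{sgn}(\sigma)$ in the second.

(c) We have $[g\otimes a,h\otimes b]=gh\otimes ab-hg\otimes ba=gh\otimes[a,b]$. By induction a Lie monomial whose letters appear in the order $\sigma$ goes to $\operatorname{sgn}_\Omega(\sigma)$ times the super Lie monomial, and this sign depends only on $\sigma$ and on the parities.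
\end{proof}

Part (a) with $B'=0$ and $P=P_n$ gives $c_n(G(B))\le(\dim B)^{n+1}<n!$ for large $n$. So every $G(B)$ is a PI-algebra; in particular $M_2(G)=G(Q(2))$ is, which is the first claim of Theorem~\ref{thm:main}.

\section{A $\mathbb Z$-grading on $M_2(G)$ and the upper bound}\label{sec:Lambda}

Let $A=M_2(G)$ in this section and the next. Write $A=G_{\bar0}I\oplus G_{\bar1}I\oplus(\mathfrak{sl}_2\otimes G)$. The subspace $Z=G_{\bar0}I$ is central, and we pass to the Lie algebra
\[
\Lambda=A/Z=\Lambda_{-1}\oplus\Lambda_0\oplus\Lambda_1,\qquad
\Lambda_{-1}=G_{\bar1}I,\quad\Lambda_0=\mathfrak{sl}_2\otimes G_{\bar0},\quad\Lambda_1=\mathfrak{sl}_2\otimes G_{\bar1}.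
\]
For $a,b\in\mathfrak{sl}_2$ the Cayley--Hamilton identity $a^2=\frac12\operatorname{tr}(a^2)I$ linearizes to $ab+ba=\operatorname{tr}(ab)I$. Hence for $g,h\in G_{\bar1}$,
\[
[ga,hb]=gh(ab+ba)\in Z,\qquad[g,h]=2gh\in Z,\qquad[g,ha]=2gh\,a\in\Lambda_0,\qquad[g,\Lambda_0]=0,
\]
while $[\Lambda_0,\Lambda_0]\subseteq\Lambda_0$ and $[\Lambda_0,\Lambda_1]\subseteq\Lambda_1$. So the decomposition of $\Lambda$ is a $\mathbb Z$-grading. The first two brackets show why $Z$ has to be factored out: in $A$ they are nonzero and would have degrees $2$ and $-2$.

Let $\operatorname{Id}(\Lambda)$ be the space of Lie polynomials that vanish on $\Lambda$, that is, take all their values on $A$ in $Z$, and put $c_n(\Lambda)=\dim P_n^L/(P_n^L\cap\operatorname{Id}(\Lambda))$.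

\begin{lemma}\label{lem:Lambda}
The center of $\Lambda$ is zero. Moreover $c_{n+1}(\Lambda)\ge c_n(\Lambda)$ for $n\ge1$, and $c_n(\Lambda)\le c_n^L(A)\le n\,c_{n-1}(\Lambda)$ for $n\ge2$.
\end{lemma}

\begin{proof}
The homogeneous components of a central element of a graded Lie algebra are central. A central element of $\Lambda_0$ or $\Lambda_1$ commutes with $\mathfrak{sl}_2\otimes1$, so the coefficient of each Grassmann monomial in it is central in $\mathfrak{sl}_2$, hence zero. If $0\ne g\in\Lambda_{-1}$, choose $\varepsilon_i$ not occurring in $g$; then $[g,\varepsilon_ia]=2g\varepsilon_ia\ne0$ for $0\neq a\in\mathfrak{sl}_2$.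

If $[f,x_{n+1}]\in\operatorname{Id}(\Lambda)$, the values of $f$ on $\Lambda$ are central, so $f\in\operatorname{Id}(\Lambda)$. Thus $f\mapsto[f,x_{n+1}]$ is injective modulo $\operatorname{Id}(\Lambda)$, and $c_{n+1}(\Lambda)\ge c_n(\Lambda)$. Lie identities of $A$ hold in the quotient $\Lambda$, so $c_n(\Lambda)\le c_n^L(A)$. Finally, by Lemma~\ref{lem:normed}, $P_n^L$ is the sum of the $n$ spaces $[x_i,P^{(i)}]$, where $P^{(i)}$ is the copy of $P_{n-1}^L$ in the variables other than $x_i$; if $f\in P^{(i)}\cap\operatorname{Id}(\Lambda)$, then $f$ takes central values on $A$ and $[x_i,f]\in\operatorname{Id}(A)$.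
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:main}]
Let $\mathsf e,\mathsf h,\mathsf f$ be the basis of $\mathfrak{sl}_2$ with $[\mathsf h,\mathsf e]=2\mathsf e$, $[\mathsf h,\mathsf f]=-2\mathsf f$, $[\mathsf e,\mathsf f]=\mathsf h$. Apply Lemma~\ref{lem:super}(a) to $B=Q(2)$, $B'=FI$, $P=P_m^L$ and the basis $I;\ \mathsf e,\mathsf h,\mathsf f;\ \mathsf eu,\mathsf hu,\mathsf fu;\ u$. Here $G(B')=Z$, and the last three groups of basis elements correspond to $\Lambda_0$, $\Lambda_1$, $\Lambda_{-1}$. A tuple that contains $I$ is not counted. A tuple of the other seven elements is counted only if its total degree $j$ lies in $\{-1,0,1\}$, since otherwise the value lies in $\Lambda_j=0$. The number of tuples of total degree $j$ is the coefficient of $x^j$ in $(3+3x+x^{-1})^m$. All coefficients are nonnegative, so with $x_0=1/\sqrt3$,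
\begin{equation}\label{eq:coeff}
[x^j]\,(3+3x+x^{-1})^m\le x_0^{-j}(3+3x_0+x_0^{-1})^m=3^{j/2}\kappa^m .
\end{equation}
Hence $c_m(\Lambda)\le7(\sqrt3+1+1/\sqrt3)\kappa^m$, and Lemma~\ref{lem:Lambda} gives $c_n^L(A)\le C'n\,\kappa^n$.
\end{proof}

\section{The lower bound for $M_2(G)$}\label{sec:lowerM2}

The counting argument only says on how many tuples a Lie polynomial may be nonzero. For the lower bound we must construct Lie polynomials that are not identities and generate a large $S_n$-module. By Lemma~\ref{lem:young} it is enough to find one polynomial that survives a Young symmetrizer of a suitable shape, and the way to survive alternation over the columns is to take values that are products of determinants. We first do this for $\mathfrak{sl}_2$ alone.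

\subsection{The even letters}

Put $\operatorname{St}(y_1,y_2,y_3)=\sum_{\sigma\in S_3}\operatorname{sgn}(\sigma)\operatorname{ad}y_{\sigma(1)}\operatorname{ad}y_{\sigma(2)}\operatorname{ad}y_{\sigma(3)}$.

\begin{lemma}\label{lem:St}
For $a_1,a_2,a_3\in\mathfrak{sl}_2$, the operator $\operatorname{St}(a_1,a_2,a_3)$ on $\mathfrak{sl}_2$ is the scalar $-8\det(a_1,a_2,a_3)$, the determinant being taken in the basis $\mathsf e,\mathsf h,\mathsf f$.
\end{lemma}

\begin{proof}
Both sides are alternating, so it suffices to take the arguments $\mathsf e,\mathsf h,\mathsf f$. Grouping the six terms by their first factor gives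
\[
\operatorname{St}(\mathsf e,\mathsf h,\mathsf f)=\operatorname{ad}\mathsf e\operatorname{ad}[\mathsf h,\mathsf f]+\operatorname{ad}\mathsf h\operatorname{ad}[\mathsf f,\mathsf e]+\operatorname{ad}\mathsf f\operatorname{ad}[\mathsf e,\mathsf h]
=-\bigl(2\operatorname{ad}\mathsf e\operatorname{ad}\mathsf f+(\operatorname{ad}\mathsf h)^2+2\operatorname{ad}\mathsf f\operatorname{ad}\mathsf e\bigr).
\]
The three summands in the bracket send $\mathsf e$ to $4\mathsf e,4\mathsf e,0$, send $\mathsf h$ to $4\mathsf h,0,4\mathsf h$, and send $\mathsf f$ to $0,4\mathsf f,4\mathsf f$.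
\end{proof}

\begin{example}\label{ex:sl2}
We show that $\exp^L(M_2(F))=3$. Take variables $y_{i,k}$ ($1\le i\le s$, $1\le k\le3$) and $x$, and let $f=\prod_{i=1}^s\operatorname{St}(y_{i,1},y_{i,2},y_{i,3})\,x\in P^L_{3s+1}$. On $\mathfrak{sl}_2$ its value is $(-8)^s\psi_1\,x$ with
\[
\psi_1=\prod_{i=1}^s\det(y_{i,1},y_{i,2},y_{i,3}).
\]
Let $T_1$ be the tableau of shape $(s^3)=(s,s,s)$ with $y_{i,k}$ in column $i$ and row $k$. Each determinant is alternating in its column, so $C^-_{T_1}\psi_1=6^s\psi_1$. Evaluate the variables of rows $1,2,3$ at $\mathsf e,\mathsf h,\mathsf f$, respectively. Permutations in $R_{T_1}$ do not change this tuple of arguments, so $e_{T_1}\psi_1$ takes the value $|R_{T_1}|\,6^s\ne0$ there. Thus $e_{T_1}f$ is not an identity of $\mathfrak{sl}_2$, and Lemma~\ref{lem:young} (with $Y'$ empty) gives $c_{3s+1}(\mathfrak{sl}_2)\ge d_{(s^3)}$, where $c_n(\mathfrak{sl}_2)$ is defined as $c_n(\Lambda)$ was. The hook lengths in each row are distinct and at most $s+2$, so $d_{(s^3)}\ge(3s)!/((s+2)!)^3$, and by \eqref{eq:stirling} this is $3^{3s}$ up to a polynomial factor. The center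 of $\mathfrak{sl}_2$ is zero, so $c_n(\mathfrak{sl}_2)$ is nondecreasing by the argument of Lemma~\ref{lem:Lambda}. Together with $c_n(\mathfrak{sl}_2)\le c_n^L(M_2(F))\le4\cdot3^n$ this gives the claim.
\end{example}

\subsection{The odd letters}

For $b\in M_2(F)$ write $b=\delta(b)I+a(b)$ with $\delta(b)\in F$ and $a(b)\in\mathfrak{sl}_2$. An odd letter is an element $\varepsilon b\in\Lambda_{-1}+\Lambda_1$ with $\varepsilon$ a generator of $G$. A single odd letter moves $\Lambda_0$ into $\Lambda_1$, and only the $\Lambda_{-1}$-component of the next odd letter brings it back; so odd letters should be used in pairs. Let $z=\varepsilon b$, $w=\varepsilon'b'$, $g\in G_{\bar0}$ and $v\in\mathfrak{sl}_2$. Then $[w,gv]=g\varepsilon'c$ with $c=[a(b'),v]\in\mathfrak{sl}_2$, and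
\[
[z,g\varepsilon'c]=g\varepsilon\varepsilon'(bc+cb)=g\varepsilon\varepsilon'\bigl(2\delta(b)c+a(b)c+c\,a(b)\bigr)\equiv2\delta(b)\,g\varepsilon\varepsilon'c\pmod Z .
\]
So on $\Lambda_0$,
\begin{equation}\label{eq:pair}
\operatorname{ad}z\operatorname{ad}w=2\,\varepsilon\varepsilon'\,\delta(b)\operatorname{ad}a(b').
\end{equation}
A pair of odd letters imitates one even letter. To imitate $\operatorname{St}$ we use three pairs; since the generators $\varepsilon'$ supply the sign of the permutation, we symmetrize instead of alternating:
\[
\Theta(z_1,z_2,z_3;w_1,w_2,w_3)=\sum_{\sigma\in S_3}\operatorname{ad}z_1\operatorname{ad}w_{\sigma(1)}\operatorname{ad}z_2\operatorname{ad}w_{\sigma(2)}\operatorname{ad}z_3\operatorname{ad}w_{\sigma(3)} .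
\]
Let $z_k=\varepsilon_kb_k$ and $w_k=\varepsilon_k'b_k'$. Moving the three primed generators to the right takes three transpositions, so
$\varepsilon_1\varepsilon'_{\sigma(1)}\varepsilon_2\varepsilon'_{\sigma(2)}\varepsilon_3\varepsilon'_{\sigma(3)}=-\operatorname{sgn}(\sigma)\,\varepsilon_1\varepsilon_2\varepsilon_3\varepsilon_1'\varepsilon_2'\varepsilon_3'$. By \eqref{eq:pair} and Lemma~\ref{lem:St}, $\Theta$ acts on $\Lambda_0$ as multiplication by
\begin{equation}\label{eq:Theta}
64\,\delta(b_1)\delta(b_2)\delta(b_3)\det\bigl(a(b_1'),a(b_2'),a(b_3')\bigr)\,\varepsilon_1\varepsilon_2\varepsilon_3\varepsilon_1'\varepsilon_2'\varepsilon_3'\in G_{\bar0}.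
\end{equation}

\subsection{The polynomial and its diagram}

Let $s\ge4$, $r\ge3$, $n=3s+6r+1$, and
\[
f_0=\prod_{j=1}^r\Theta(z_{j,1},z_{j,2},z_{j,3};w_{j,1},w_{j,2},w_{j,3})\prod_{i=1}^s\operatorname{St}(y_{i,1},y_{i,2},y_{i,3})\;x\ \in P_n^L .
\]
Evaluate the variables $y$ in $\mathfrak{sl}_2$, the variable $x$ at $\mathsf e$, and each of the $6r$ variables $\zeta$ of type $z$ or $w$ at $\varepsilon_\zeta b_\zeta$, with distinct generators $\varepsilon_\zeta$ and $b_\zeta\in M_2(F)$. We write $\delta(\zeta)$ and $a(\zeta)$ for $\delta(b_\zeta)$ and $a(b_\zeta)$. By Lemma~\ref{lem:St} and \eqref{eq:Theta}, $\tilde f_0\equiv c\,\psi_1\psi_2\,\mathsf e$ modulo $FI$, where $c=\pm8^s64^r$, $\psi_1$ is as in Example~\ref{ex:sl2}, and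
\[
\psi_2=\prod_{j=1}^r\delta(z_{j,1})\delta(z_{j,2})\delta(z_{j,3})\det\bigl(a(w_{j,1}),a(w_{j,2}),a(w_{j,3})\bigr).
\]

The function $\psi_2$ reads the coordinate $\delta$ exactly $3r$ times and each coordinate of $\mathfrak{sl}_2$ exactly $r$ times, so the shape to try is $(3r,r,r,r)$. Let $T_2$ be a tableau of this shape whose $r$ columns of height $4$ are $z_{j,1},w_{j,1},w_{j,2},w_{j,3}$, read from the top, and whose $2r$ columns of height $1$ are the $z_{j,2}$ and $z_{j,3}$. For $b_0,\dots,b_3\in M_2(F)$ we have
\[
\sum_{\gamma}\operatorname{sgn}(\gamma)\,\delta(b_{\gamma(0)})\det\bigl(a(b_{\gamma(1)}),a(b_{\gamma(2)}),a(b_{\gamma(3)})\bigr)=6\,{\det}_4(b_0,b_1,b_2,b_3),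
\]
where $\gamma$ runs over the permutations of $\{0,1,2,3\}$ and $\det_4$ is taken in the basis $I,\mathsf e,\mathsf h,\mathsf f$: the left side is alternating, and at this basis only the six $\gamma$ with $\gamma(0)=0$ contribute, each the value $1$. Therefore $C_{T_2}^-\psi_2=6^r\prod_j\det_4(z_{j,1},w_{j,1},w_{j,2},w_{j,3})\,\delta(z_{j,2})\delta(z_{j,3})$. At the arguments $I,\mathsf e,\mathsf h,\mathsf f$ along rows $1,2,3,4$ the function $e_{T_2}\psi_2$ takes the value $|R_{T_2}|\,6^r\ne0$.

By Lemma~\ref{lem:super}(b), the polynomial $f_1=e_{T_1}e^*_{T_2}f_0$ satisfies $\tilde f_1\equiv c\,(e_{T_1}\psi_1)(e_{T_2}\psi_2)\,\mathsf e$ modulo $FI$, so $f_1\notin\operatorname{Id}(\Lambda)$. The conjugate of $(3r,r,r,r)$ is $(4^r,1^{2r})$, and Lemma~\ref{lem:young} gives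
\[
c_n(\Lambda)\ge d_\varrho,\qquad\varrho=(s^3)\cup(4^r,1^{2r})=(s^3,4^{r-3},1^{2r}),\qquad|\varrho|=3s+6r-12;
\]
see Figure~\ref{fig:rho}. Because the odd variables contribute long columns and the even variables long rows, the two parts overlap in only twelve cells.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.28]
\fill[gray!35] (0,0) rectangle (4,-3);
\draw[gray] (0,-3) grid (12,0);
\draw[gray] (0,-5) grid (4,-3);
\draw[gray] (0,-15) grid (1,-5);
\draw[thick] (0,0)--(12,0)--(12,-3)--(4,-3)--(4,-5)--(1,-5)--(1,-15)--(0,-15)--cycle;
\draw[<->] (0,0.8)--(12,0.8) node[midway,above] {$s$};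
\draw[<->] (-0.8,0)--(-0.8,-15) node[midway,left] {$3r$};
\node[right] at (4.2,-4.5) {row $r$};
\end{tikzpicture}
\caption{The Young diagram $(s^3,4^{r-3},1^{2r})$ for $s=12$, $r=5$. It is the union of three rows of length $s$ and four columns of heights $3r,r,r,r$; the rows and the columns overlap in the shaded $3\times4$ corner.}\label{fig:rho}
\end{figure}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:main}]
We bound the hook length of the cell $(i,j)$ of $\varrho$, in row $i$ and column $j$. The $12$ cells with $i\le3$, $j\le4$ have hook length at most $n$. In a row $i\le3$ the cells with $5\le j\le s$ have hook lengths $s-j+4-i$, which are distinct and at most $s$, so their product is at most $s!$. In column $1$ the cells with $4\le i\le3r$ have hook length at most $3r-i+4$, with product at most $(3r)!$. In each of the columns $2,3,4$ the cells with $4\le i\le r$ have hook length at most $r-i+3$, with product at most $r!$. Hence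
\[
c_n(\Lambda)\ge\frac{(3s+6r-12)!}{n^{12}(s!)^3(3r)!\,(r!)^3}\ge n^{-24}\frac{(3s+6r)!}{(s!)^3(3r)!\,(r!)^3}.
\]

It remains to choose the ratio of $s$ to $r$. In \eqref{eq:coeff} the seven letters enter $\kappa=3+3x_0+x_0^{-1}$ with the shares $1/\kappa$ (three times), $x_0/\kappa$ (three times) and $x_0^{-1}/\kappa$ (once), and we let them occur with these frequencies. For large $N$ put $s=\lfloor N/\kappa\rfloor$ and $r=\lfloor N/(\sqrt3\kappa)\rfloor$. Since $3/\kappa+6/(\sqrt3\kappa)=1$, we have $N-8\le n\le N+1$. Apply \eqref{eq:stirling} with the weights $1/\kappa$ (three times), $\sqrt3/\kappa$ (once) and $1/(\sqrt3\kappa)$ (three times), whose sum is $(3+\sqrt3+\sqrt3)/\kappa=1$: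
\[
-\sum_i\omega_i\log\omega_i=\log\kappa-\frac{\sqrt3}{\kappa}\log\sqrt3+\frac{3}{\sqrt3\,\kappa}\log\sqrt3=\log\kappa .
\]
So $c_n(\Lambda)\ge N^{-C_1}\kappa^N$ for a constant $C_1$ and all large $N$. The degrees $n$ obtained in this way do not exhaust the integers; Lemma~\ref{lem:Lambda} fills the gaps, $c_{N+1}^L(A)\ge c_{N+1}(\Lambda)\ge c_n(\Lambda)\ge N^{-C_1}\kappa^N$. This is the required bound after a change of constants, and the proof of Theorem~\ref{thm:main} is complete.
\end{proof}

\section{A formula for the Lie exponent}\label{sec:formula}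

\subsection{Reduction to a finite-dimensional superalgebra}

Let $F'\supseteq F$ be a field extension. Write a multilinear polynomial over $F'$ as $f=\sum_j\lambda_jf_j$ with $\lambda_j\in F'$ linearly independent over $F$ and $f_j$ defined over $F$. Then $f$ vanishes on $A\otimes F'$ if and only if it vanishes on $A$, if and only if every $f_j$ lies in $\operatorname{Id}(A)$. So codimensions, Lie codimensions and inclusions between ideals of identities are unaffected by the extension, and from now on \emph{$F$ is algebraically closed}.

For $k\ge l\ge0$, $k\ge1$, let $M_{k,l}$ be the algebra $M_{k+l}(F)$ in which the diagonal blocks of sizes $k$ and $l$ are even and the off-diagonal blocks are odd; thus $M_{1,0}=F$. Matrix units are denoted by $E_{ij}$. A superalgebra is \emph{simple} if it has nonzero product and no proper nonzero graded ideal. The \emph{super tensor product} $B\,\hat\otimes\,B'$ has the product $(b\otimes b')(c\otimes c')=(-1)^{|b'||c|}bc\otimes b'c'$, and the \emph{superopposite} $B^{\mathrm{sop}}$ is $B$ with the product $b\circ c=(-1)^{|b||c|}cb$. We use the following published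 results.

\begin{itemize}
\item \emph{Kemer's theorem.} For every PI-algebra $A$ there is a finite-dimensional superalgebra $B$ with $\operatorname{Id}(A)=\operatorname{Id}(G(B))$.
\item \emph{The Wedderburn--Malcev theorem for superalgebras} \cite[Ch.~3--4]{GZbook}. A finite-dimensional superalgebra is $B=B_1\oplus\dots\oplus B_N\oplus J$, where $B_1\oplus\dots\oplus B_N$ is a graded subalgebra that is a direct sum of \emph{blocks} $B_i$, each isomorphic to some $M_{k,l}$ or $Q(n)$, and the radical $J$ is graded and satisfies $J^\ell=0$ for some $\ell\ge1$.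
\item \emph{Wall's theorem.} Super tensor products and superopposites of algebras of type $M_{k,l}$ or $Q(n)$ are again simple of these two types. Graded unital modules over them are completely reducible, and the graded irreducible module is unique up to interchanging its even and odd parts.
\item \emph{The Giambruno--Zaicev formula.} The exponent $\exp(G(B))$ is the maximum of $\dim(B_{i_1}\oplus\dots\oplus B_{i_r})$ over distinct $i_1,\dots,i_r$ with $B_{i_1}JB_{i_2}J\cdots JB_{i_r}\ne0$.
\end{itemize}

\subsection{The formula}

Let $1_i$ be the unit of $B_i$ and let $1_0=1-\sum_{i\ge1}1_i$, computed in $B$ with a unit adjoined. These are orthogonal even idempotents, and $J=\bigoplus_{i,j=0}^NJ_{ij}$ with $J_{ij}=1_iJ1_j$. We have $J_{ij}J_{j'k}=0$ for $j\ne j'$, so nonzero products in $J$ follow walks on the index set $\{0,\dots,N\}$.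

\begin{definition}\label{def:d}
A set $V\subseteq\{0,\dots,N\}$ with $|V|\ge2$ is \emph{admissible} if there are elements $x_a\in J_{i_{a-1}i_a}$ ($1\le a\le m$) with $x_1\cdots x_m\ne0$ and $\{i_0,\dots,i_m\}=V$. Put $B_V=\bigoplus_{i\in V\setminus\{0\}}B_i$ and
\[
d(V)=\dim B_V\ \text{ if }0\in V,\qquad d(V)=\dim B_V-1\ \text{ if }0\notin V .
\]
For a single block define $d$ by the table
\[
\begin{array}{c|cccccc}
B_i&F&Q(1)&M_{1,1}&Q(2)&M_{k,l},\ k\ge2&Q(n),\ n\ge3\\\hline
\dim B_i&1&2&4&8&(k+l)^2&2n^2\\
d(B_i)&0&0&1&\kappa&(k+l)^2-1&2n^2-1
\end{array}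
\]
and put $d(B)=\max\{0,\ d(V)\ (V\text{ admissible}),\ d(B_i)\ (1\le i\le N)\}$.
\end{definition}

Note that $d(V)\ge1$ for admissible $V$, so $d(B)$ is $0$ or at least $1$. The two cases in $d(V)$ are the alternative met in the introduction: for $0\notin V$ the element $1_V=\sum_{i\in V}1_i$ acts as a unit on everything that is involved and is invisible to Lie polynomials, while for $0\in V$ no such unit exists. For example, with the trivial grading, $UT_2(F)$ has the admissible set $\{1,2\}$ and its subalgebra $FE_{11}+FE_{12}$ has the admissible set $\{1,0\}$; both have $d=1$, while the Giambruno--Zaicev formula gives the exponents $2$ and $1$. The only blocks with $d(B_i)<\dim B_i-1$ are $Q(1)$, $M_{1,1}$ and $Q(2)$.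

\begin{theorem}\label{thm:formula}
Let $F$ be algebraically closed of characteristic zero, let $A$ be a PI-algebra, and let $B$ be a finite-dimensional superalgebra with $\operatorname{Id}(A)=\operatorname{Id}(G(B))$. Then $\exp^L(A)$ exists and equals $d(B)$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:all} from Theorem~\ref{thm:formula}]
All numbers in Definition~\ref{def:d} are nonnegative integers except $d(Q(2))=\kappa$, which gives the first claim. Suppose $d(B)=\kappa$. Then some $B_i$ is isomorphic to $Q(2)$, so $M_2(G)\cong G(B_i)\subseteq G(B)$ and $\operatorname{Id}(A)\subseteq\operatorname{Id}(M_2(G))$. All integer values of $d$ are at most $6$. Hence $\dim B_V\le7$ for admissible $V$, and by the table every block is $F$, $Q(1)$, $M_{1,1}$, $M_{2,0}$ or $Q(2)$, of dimension at most $8$. If $b_1j_1b_2\cdots j_{r-1}b_r\ne0$ with $r\ge2$, $b_a\in B_{i_a}$, $j_a\in J$ and distinct $i_a$, then the elements $b_aj_a1_{i_{a+1}}\in J_{i_ai_{a+1}}$ have nonzero product, so $\{i_1,\dots,i_r\}$ is admissible. Thus in the Giambruno--Zaicev formula the terms with $r\ge2$ are at most $7$,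 and the maximum $8$ is attained at $r=1$.

For the values: $c_n^L(F)=0$ for $n\ge2$, so $\exp^L(F)=0$. For $k\ge1$ take $B=UT_{k+1}(F)$ with the trivial grading; then $G(B)=G_{\bar0}\otimes B$ has the same identities as $B$. All blocks $FE_{ii}$ equal $F$, no admissible set contains $0$ because $1_0B=B1_0=0$, and $E_{12}E_{23}\cdots E_{k,k+1}\ne0$ shows that $\{1,\dots,k+1\}$ is admissible. So $\exp^L(UT_{k+1}(F))=k$. The value $\kappa$ occurs by Theorem~\ref{thm:main}. All these algebras are defined over any field of characteristic zero.
\end{proof}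

\subsection{Lie superalgebras}

Under the supercommutator a superalgebra $B$ becomes a Lie superalgebra $B^{(-)}$. For homogeneous $a,b$ the operators $\operatorname{ad}a\colon w\mapsto aw-(-1)^{|a||w|}wa$ satisfy
\begin{equation}\label{eq:superad}
\operatorname{ad}[a,b]=\operatorname{ad}a\operatorname{ad}b-(-1)^{|a||b|}\operatorname{ad}b\operatorname{ad}a .
\end{equation}
A graded module over a Lie superalgebra $L$ is a graded space on which $L$ acts, compatibly with the parities, by operators that satisfy this rule; we write $\operatorname{ad}b$ for the action of $b$ on all modules below, as they are subquotients of $B$. The enveloping superalgebra $\mathcal U(L)$ is generated by $L$ subject to $ab-(-1)^{|a||b|}ba=[a,b]$, and every module is a $\mathcal U(L)$-module. By the spanning half of the Poincar\'e--Birkhoff--Witt theorem, for any ordered homogeneous basis of a finite-dimensional $L$ the ordered monomials in which each odd basis element occurs at most once span $\mathcal U(L)$.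

\section{The upper bound}\label{sec:upper}

The symbol $\operatorname{poly}(n)$ denotes a function bounded by a polynomial in $n$ that depends only on $B$.

\begin{proposition}\label{prop:upper}
We have $c_n^L(G(B))\le\operatorname{poly}(n)\,d(B)^n$ if $d(B)>0$, and $c_n^L(G(B))=0$ for large $n$ if $d(B)=0$.
\end{proposition}

\begin{proof}
Let $n\ge\max(\ell,2)$.

\emph{Step 1: localization.} Counting tuples in a basis of all of $B$ would mix blocks that cannot occur in one nonzero product, so we first separate them. For a nonempty set $V$ of indices let $B[V]=B_V+\sum_{i,j\in V}J_{ij}$, a graded subalgebra. Take a homogeneous basis of $B$ that is a union of bases of the $B_i$ and the $J_{jk}$; an element of $B_i$ carries the index pair $(i,i)$, an element of $J_{jk}$ the pair $(j,k)$. Let $\varphi$ be an $n$-tuple of basis elements, called its letters, let $V$ be the set of indices that occur in $\varphi$, and suppose $\tilde f(\varphi)\ne0$. Then the associative product of all letters in some order is nonzero, so the right index of each letter is the left index of the next one. If $|V|\ge2$,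 some letter lies in $J$; multiplying each maximal run of letters from a block into a neighboring letter from $J$ produces a nonzero product along a walk with index set $V$, so $V$ is admissible. If $V=\{0\}$, all letters lie in $J$, which is impossible for $n\ge\ell$. By Lemma~\ref{lem:super}(a), $f\in P_n^L$ is an identity of $G(B)$ as soon as it is an identity of $G(B[V])$ for all admissible $V$ and all $V=\{i\}$, $i\ge1$. Hence
\[
c_n^L(G(B))\le\sum_{V\ \mathrm{admissible}}c_n^L(G(B[V]))+\sum_{i=1}^Nc_n^L(G(B[\{i\}])).
\]
Each term may now be estimated by Lemma~\ref{lem:super}(a) with its own homogeneous basis, a union of a basis of $B_V$ and a basis of $J\cap B[V]$. A tuple that is counted has fewer than $\ell$ letters from $J$.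

\emph{Step 2: the general count.} If the letters outside $J$ can take only $\delta$ values, the number of tuples is at most $\sum_{j<\ell}\binom nj(\dim J)^j\delta^{\,n-j}$, which is $\operatorname{poly}(n)\delta^n$ for $\delta\ge1$ and $0$ for $\delta=0$. For $0\in V$ take $\delta=\dim B_V$. For $0\notin V$ the element $1_V$ is the unit of $B[V]$; put it into the basis. A super Lie monomial of degree $n\ge2$ vanishes when one of its letters is the unit, so $\delta=\dim B_V-1$. This gives the bound $\operatorname{poly}(n)\,d(V)^n$ for admissible $V$, the bound $\operatorname{poly}(n)\,d(B_i)^n$ for blocks with $d(B_i)=\dim B_i-1\ge1$, and the value $0$ for $B_i=F$.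

\emph{Step 3: the blocks $Q(1)$, $M_{1,1}$, $Q(2)$.} Let $B_i$ be one of these, $V=\{i\}$ and $\bar L=B_i^{(-)}/F1_i$. For $M_2(G)$ itself the grading of $\Lambda$ restricted the tuples; the difficulty is that $J_{ii}$ need not carry such a grading. Instead we look for words that vanish in $\mathcal U(\bar L)$, for these act as zero on every module. Fix a tuple $\varphi=(b_1,\dots,b_n)$ without the letter $1_i$. By Lemmas~\ref{lem:normed} and~\ref{lem:super}(c), $\tilde f(\varphi)$ is a linear combination of elements $\operatorname{ad}b_{i_1}\cdots\operatorname{ad}b_{i_{n-1}}(b_j)$ with $j$ prescribed. If $\varphi$ has letters from $J$, choose $b_j\in J$. Then the letters from $B_i$ form fewer than $\ell$ (possibly empty) \emph{segments}, one in front of each letter from $J$, and each segment is a word in the operators $\operatorname{ad}b$, $b\in B_i$, acting on $J_{ii}$. If there is no letter from $J$, there is one segment, acting on $B_i$, followed by the last letter. In both cases $\operatorname{ad}1_i=0$, so each segment acts through $\mathcal U(\bar L)$. There are at most $\ell$ segments.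

For $Q(1)$ we have $\bar L=Fu$ and $u^2=\frac12[u,u]=0$ in $\mathcal U(\bar L)$, since $[u,u]=2\cdot 1_i$. A nonzero segment has at most one letter, so $n\le2\ell$, and the term vanishes for large $n$.

For $M_{1,1}$ the space $\bar L$ has the basis $\eta=E_{11}$, $\psi_+=E_{12}$, $\psi_-=E_{21}$, with $[\eta,\psi_\pm]=\pm\psi_\pm$, $[\psi_\pm,\psi_\pm]=0$ and $[\psi_+,\psi_-]=E_{11}+E_{22}=0$ in $\bar L$. In $\mathcal U(\bar L)$ the relation $\eta\psi_\pm=\psi_\pm(\eta\pm1)$ moves all letters $\psi_\pm$ of a word to the left, where they anticommute and square to zero. So a word with three or more letters $\psi_\pm$ is zero. A counted tuple has at most $2\ell+1$ letters $\psi_\pm$ and fewer than $\ell$ letters from $J$, and all other letters equal $\eta$; there are $\operatorname{poly}(n)$ such tuples.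

For $Q(2)$ we have $\bar L=Fu\oplus\mathfrak{sl}_2\oplus\mathfrak{sl}_2u$. For $a,b\in\mathfrak{sl}_2$, the brackets $[au,bu]=ab+ba$ and $[u,u]=2$ are scalars, hence zero in $\bar L$, while $[u,au]=2a$, $[u,a]=0$ and $[a,bu]=[a,b]u$. So $\bar L$ is $\mathbb Z$-graded with the three summands in degrees $-1,0,1$, and $\mathcal U(\bar L)$ inherits the grading. It is spanned by ordered monomials in which each of $\mathsf eu,\mathsf hu,\mathsf fu,u$ occurs at most once, and these have degrees in $[-1,3]$. Hence a word of degree outside $[-1,3]$ is zero. In a counted tuple the letters from $B_i$ have total degree $j$ with $|j|\le3\ell+1$. After choosing the positions and values of the letters from $J$ in $\operatorname{poly}(n)$ ways, the remaining $m\le n$ letters can be chosen in at most $\sum_{|j|\le3\ell+1}3^{j/2}\kappa^m$ ways by \eqref{eq:coeff}. The term is at most $\operatorname{poly}(n)\kappa^n$.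

If $d(B)=0$, there is no admissible set and all blocks are $F$ or $Q(1)$, so all terms vanish for large $n$. Otherwise $d(B)\ge1$ and each term is at most $\operatorname{poly}(n)\,d(B)^n$.
\end{proof}

\section{The lower bound: from traces to Lie polynomials}\label{sec:lower}

We have to show that $\liminf\sqrt[n]{c_n^L(G(B))}$ is at least each of the numbers $d(V)$ and $d(B_i)$. For $F$ and $Q(1)$ there is nothing to prove. If $B_i\cong Q(2)$, then $G(B)\supseteq M_2(G)$ and Theorem~\ref{thm:main} gives the bound $\kappa$. If $B_i\cong M_{1,1}$, then $(\operatorname{ad}E_{11})^{n-1}E_{12}=E_{12}$ gives $c_n^L(G(B))\ge1$ for all $n$. Two cases remain: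
\begin{itemize}
\item the \emph{path case}: $d=d(V)$ with $V$ admissible;
\item the \emph{adjoint case}: $d=d(B_i)$ with $B_i=M_{k,l}$, $k\ge2$, or $B_i=Q(n)$, $n\ge3$.
\end{itemize}
In Section~\ref{sec:lowerM2} the operators $\operatorname{St}$ and $\Theta$ acted as scalars that were products of determinants. In general no such explicit operators are at hand. What can always be realized by a Lie polynomial is a product of traces of words on an irreducible module. In this section we set up the modules, realize the traces, and isolate the property of the traces that replaces being a determinant; in Section~\ref{sec:traces} we verify this property.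

\subsection{The modules}

A graded $L$-module $M$ is \emph{nontrivial} if $LM\ne0$. Its annihilator $\operatorname{Ann}_L(M)$ is a graded subspace of $L$.

\begin{lemma}[path case]\label{lem:path}
Let $V$ be admissible, $m=|V|-1$ and $L=B_V^{(-)}$. There are an ordering $v_0,\dots,v_m$ of the elements of $V$ and graded subspaces $M_a\subseteq J_{v_{a-1}v_a}$ ($1\le a\le m$) such that
\begin{enumerate}
\item[(a)] each $M_a$ is an irreducible nontrivial graded $L$-module under $\operatorname{ad}$;
\item[(b)] $\bigcap_a\operatorname{Ann}_L(M_a)$ equals $F1_V$ if $0\notin V$ and $0$ if $0\in V$;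
\item[(c)] $M_1\cdots M_m\ne0$, and $[y_1,[y_2,\dots,[y_{m-1},y_m]]]=y_1\cdots y_m$ for homogeneous $y_a\in M_a$.
\end{enumerate}
\end{lemma}

\begin{proof}
Take a walk and a nonzero product as in Definition~\ref{def:d}. For each $v\in V$ choose one position of the walk at which $v$ occurs, multiply the factors between consecutive chosen positions, and drop the factors before the first and after the last. This gives an ordering $v_0,\dots,v_m$ of $V$ and $x_a\in J_{v_{a-1}v_a}$ with $x_1\cdots x_m\ne0$. The point of making the $v_a$ distinct is that each block then multiplies $J_{v_{a-1}v_a}$ from one side only.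

Put $B_0=F$, acting by scalars, and $\mathcal E_a=B_{v_{a-1}}\,\hat\otimes\,B_{v_a}^{\mathrm{sop}}$. The rule
\begin{equation}\label{eq:bimod}
(b\otimes c)w=(-1)^{|c||w|}bwc
\end{equation}
makes every graded unital $(B_{v_{a-1}},B_{v_a})$-bimodule a graded $\mathcal E_a$-module: both $(b\otimes c)\bigl((b'\otimes c')w\bigr)$ and $\bigl((b\otimes c)(b'\otimes c')\bigr)w$ equal $bb'wc'c$ times $(-1)^{|c||b'|+|c||c'|+|c||w|+|c'||w|}$. By Wall's theorem $\mathcal E_a$ is simple and $J_{v_{a-1}v_a}$ is a sum of graded irreducible submodules. Decomposing each $x_a$ accordingly and expanding the product, we find graded irreducible $M_a$ with $M_1\cdots M_m\ne0$.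

Write an element of $L$ as $(b_v)_{v\in V}$ with $b_v\in B_v$ and the convention $b_0=0$. Since $v_{a-1}\ne v_a$, it acts on $M_a$ by $\operatorname{ad}$ as
\begin{equation}\label{eq:adE}
b_{v_{a-1}}\otimes1-1\otimes b_{v_a}\in\mathcal E_a .
\end{equation}
At least one $v\in\{v_{a-1},v_a\}$ is nonzero, and $1_v$ acts as $\pm1$. So these elements generate $\mathcal E_a$, and (a) follows. The annihilator of $M_a$ in $\mathcal E_a$ is a proper graded ideal, hence zero. Thus $(b_v)$ annihilates $M_a$ if and only if $b_{v_{a-1}}\otimes1=1\otimes b_{v_a}$, that is, if both elements are the same scalar multiple of the respective units, the scalar being $0$ if one of the two indices is $0$. Following the path $v_0,\dots,v_m$ gives (b). For (c), $(y_{a+1}\cdots y_m)y_a\in J_{v_av_m}J_{v_{a-1}v_a}=0$ because $v_m\ne v_{a-1}$; so each bracket reduces to the product in the natural order.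
\end{proof}

\begin{lemma}[adjoint case]\label{lem:adjoint}
Let $B_i=M_{k,l}$ with $k\ge2$ or $B_i=Q(n)$ with $n\ge3$, let $1$ be its unit, $L=B_i^{(-)}$, $m=1$ and $M_1=[L,L]/([L,L]\cap F1)$. Then $M_1$ is an irreducible nontrivial graded $L$-module, and $\operatorname{Ann}_L(M_1)=F1$.
\end{lemma}

\begin{proof}
For $M_{k,l}$, the space $[L,L]$ consists of the matrices of supertrace zero (trace of the upper diagonal block minus trace of the lower one): supercommutators have supertrace zero, and $[E_{ii},E_{ij}]=E_{ij}$, $[E_{ij},E_{ji}]=E_{ii}-(-1)^{|E_{ij}|}E_{jj}$ for $i\ne j$ span this space. So $M_1$ is $\mathfrak{sl}_k$ for $l=0$, $\mathfrak{sl}(k|l)$ for $k>l\ge1$, and $\mathfrak{psl}(k|k)$ for $k=l\ge2$. For $Q(n)$, the formulas $[a,bu]=[a,b]u$ and $[au,bu]=ab+ba$ give $[L,L]=\mathfrak{gl}_n\oplus\mathfrak{sl}_nu$, so $M_1=\mathfrak{psq}(n)=\mathfrak{gl}_n/F1\oplus\mathfrak{sl}_nu$. All these Lie superalgebras are simple \cite{Kac}; this is one place where $k\ge2$ and $n\ge3$ are needed. Graded $L$-submodules of $M_1$ are graded ideals of $M_1$, so $M_1$ is irreducible, and it is nontrivial.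

Let $x\in\operatorname{Ann}_L(M_1)$ be homogeneous; then $[x,y]\in F1$ for all $y\in[L,L]$. Let $x$ be even. For $y$ in $\mathfrak{sl}_k\oplus\mathfrak{sl}_l$, respectively $\mathfrak{sl}_n$, the scalar matrix $[x,y]$ has trace zero, so it vanishes; hence $x$ is scalar on each diagonal block. For $M_{k,l}$ with $l\ge1$, the bracket $[x,E_{1,k+1}]$ is the difference of the two scalars times $E_{1,k+1}$, so the scalars agree. Thus $x\in F1$. Let $x$ be odd. For $M_{k,l}$ it lies in $[L,L]$ and its image in $M_1$ is central, hence zero, so $x\in F1$ and $x=0$. For $Q(n)$ let $x=au$. Then $[au,b]=[a,b]u$ must vanish for $b\in\mathfrak{sl}_n$, so $a=\lambda$ is scalar, and $[\lambda u,bu]=2\lambda b\in F1$ for all $b\in\mathfrak{sl}_n$ forces $\lambda=0$.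
\end{proof}

In both cases put $\bar L=L/\bigcap_a\operatorname{Ann}_L(M_a)$, $p=\dim\bar L_{\bar0}$ and $q=\dim\bar L_{\bar1}$. By the two lemmas $p+q=d$ and $\bar L_{\bar1}=L_{\bar1}$. Also $p\ge1$: in the path case $L_{\bar0}$ contains the units $1_v$, $v\in V\setminus\{0\}$, of which there are at least two if $0\notin V$, and in the adjoint case $L_{\bar0}$ contains a nonzero $\mathfrak{sl}_k$ or $\mathfrak{sl}_n$.

\begin{lemma}\label{lem:burnside}
Let $M=M_a$ and let $R=R_{\bar0}\oplus R_{\bar1}\subseteq\operatorname{End}(M)$ be the span of all nonempty words in the operators $\operatorname{ad}b$, $b\in L$ homogeneous. Then $LM=M$, $Rv=M$ for every homogeneous $v\ne0$, and restriction maps $R_{\bar0}$ onto $\operatorname{End}(M_\epsilon)$ for each parity $\epsilon$ with $M_\epsilon\ne0$.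
\end{lemma}

\begin{proof}
The space $LM$ is a nonzero graded submodule, so $LM=M$. The space $\{v:Lv=0\}$ is a proper graded submodule, hence zero; so $Rv$ is a nonzero graded submodule and $Rv=M$. If $0\ne P\subseteq M_\epsilon$ is $R_{\bar0}$-stable, then $P+R_{\bar1}P$ is a graded submodule, so it equals $M$, and its part of parity $\epsilon$ is $P=M_\epsilon$. Thus $R_{\bar0}$ acts irreducibly on $M_\epsilon$. It acts nontrivially, for otherwise $M=RM_\epsilon=R_{\bar1}M_\epsilon$ would have no elements of parity $\epsilon$. Since $F$ is algebraically closed, Burnside's theorem says that the image of $R_{\bar0}$ and the identity span $\operatorname{End}(M_\epsilon)$. Then the image of $R_{\bar0}$ is a nonzero ideal of the simple algebra $\operatorname{End}(M_\epsilon)$, hence all of it.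
\end{proof}

Let $\alpha=(a,\epsilon)$ run over the pairs with $M_\alpha:=(M_a)_\epsilon\ne0$. The \emph{trace tensors} are the multilinear functions
\[
\tau_{\alpha,k}(y_1,\dots,y_k)=\operatorname{tr}_{M_\alpha}(\operatorname{ad}y_1\cdots\operatorname{ad}y_k),\qquad k\ge1,
\]
considered either on $\bar L_{\bar0}$, or on $\bar L_{\bar1}$ with $k$ even, so that the word is even and preserves $M_\alpha$.

\subsection{Nondegenerate tensors}

Let $W$ be a space of dimension $q\ge1$. Multilinear functions on $W^k$ are elements of $(W^*)^{\otimes k}$, and a \emph{product} of such functions is their tensor product, that is, their product in disjoint sets of arguments. The largest diagram that a function on $W^{qb}$ can support is the rectangle $(b^q)$ with $q$ rows of length $b$, and the next definition detects it.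

\begin{definition}
A tensor $\psi\in(W^*)^{\otimes qb}$ is \emph{nondegenerate of weight $b$} if $\langle\psi,\iota\rangle\ne0$ for some $\iota\in(W^{\otimes qb})^{SL(W)}$.
\end{definition}

For example, the determinant is nondegenerate of weight $1$: pair it with $\sum_\sigma\operatorname{sgn}(\sigma)v_{\sigma(1)}\otimes\dots\otimes v_{\sigma(q)}$ for a basis $v_1,\dots,v_q$.

\begin{lemma}\label{lem:nondeg}
\begin{enumerate}
\item[(a)] Products of nondegenerate tensors are nondegenerate, and the weights add.
\item[(b)] If $\psi$ is nondegenerate of weight $b$, then $e_T\psi\ne0$ for some tableau $T$ of shape $(b^q)$.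
\item[(c)] If a linear combination $\beta=\sum_jc_j\beta_j$ of bilinear forms on $W$ is a nondegenerate form, then some product $\beta_{j_1}\otimes\dots\otimes\beta_{j_q}$ is nondegenerate of weight $2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Pair $\psi\otimes\psi'$ with $\iota\otimes\iota'$.

(b) By Schur--Weyl duality $W^{\otimes qb}=\bigoplus_\lambda S^\lambda\otimes W_\lambda$, where $W_\lambda$ is an irreducible $SL(W)$-module (or zero) that is trivial exactly for $\lambda=(b^q)$. So the invariants form the isotypic component of $S^{(b^q)}$. The pairing between $(W^*)^{\otimes qb}$ and $W^{\otimes qb}$ is $S_{qb}$-invariant and the modules $S^\lambda$ are self-dual, so $\psi$ has a nonzero component of type $(b^q)$; that is, $\psi$ is not annihilated by the simple two-sided ideal of $FS_{qb}$ belonging to $(b^q)$. This ideal is generated by any $e_T$ of shape $(b^q)$, and since $\sigma e_T\sigma^{-1}=e_{\sigma T}$, it equals $\sum_TFS_{qb}e_T$.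

(c) The tensor $\iota=\sum_{\sigma,\pi\in S_q}\operatorname{sgn}(\sigma)\operatorname{sgn}(\pi)\bigotimes_{j=1}^q(v_{\sigma(j)}\otimes v_{\pi(j)})$ is, up to the order of the factors, the square of the invariant in the example above, so it is $SL(W)$-invariant. We have $\langle\beta^{\otimes q},\iota\rangle=q!\det(\beta(v_i,v_j))\ne0$. Expand $\beta^{\otimes q}$.
\end{proof}

\subsection{The criterion}

\begin{proposition}\label{prop:lower}
In the path case or the adjoint case, assume:
\begin{itemize}
\item[(E)] some product $\psi_E$ of trace tensors on $\bar L_{\bar0}$ is nondegenerate of some weight $b\ge1$;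
\item[(O)] $q=0$, or some product $\psi_O$ of trace tensors on $\bar L_{\bar1}$ is nondegenerate of some weight $b'\ge1$.
\end{itemize}
Then $\liminf_{n\to\infty}\sqrt[n]{c_n^L(G(B))}\ge p+q$.
\end{proposition}

\begin{proof}
If $q=0$, put $b'=1$ and omit everything that refers to $\psi_O$. A \emph{word} is a product of operators $\operatorname{ad}x$ in distinct variables $x$, each with a prescribed parity; variables in words are evaluated at homogeneous elements of $L$ of that parity.

\emph{Step 1: extracting traces.} Fix $\alpha$ and let $D=\dim M_\alpha$. A function that is alternating in $D^2$ arguments from $\operatorname{End}(M_\alpha)$ behaves like a determinant on this space, and the derivative of a determinant is a trace. So consider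
\[
\Gamma(\xi;\omega)=\sum_{\sigma\in S_{D^2}}\operatorname{sgn}(\sigma)\,\omega_0\xi_{\sigma(1)}\omega_1\xi_{\sigma(2)}\cdots\xi_{\sigma(D^2)}\omega_{D^2}.
\]
It is not an identity of $\operatorname{End}(M_\alpha)$. Indeed, let $\xi_k=E_{i_kj_k}$ run over all matrix units and put $\omega_0=E_{1i_1}$, $\omega_k=E_{j_ki_{k+1}}$, $\omega_{D^2}=E_{j_{D^2}1}$. Then $\omega_{k-1}\xi_{\sigma(k)}\omega_k=0$ unless $\sigma(k)=k$, and $\Gamma=E_{11}$. By Lemma~\ref{lem:burnside} each matrix unit is a linear combination of restrictions of even words, so by multilinearity we can replace the $\xi_i,\omega_j$ by even words in disjoint sets of auxiliary variables, and fix values of these variables, such that $\Gamma$ acts on $M_\alpha$ as an operator $\gamma_\alpha\ne0$.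

If $\Gamma'$ is multilinear and alternating in $\dim\mathcal V$ arguments from a space $\mathcal V$ and $\phi\in\operatorname{End}(\mathcal V)$, then $\sum_i\Gamma'(\dots,\phi\xi_i,\dots)=\operatorname{tr}(\phi)\Gamma'$: compare the coefficients of $t$ in $\Gamma'((1+t\phi)\xi)=\det(1+t\phi)\Gamma'(\xi)$. Left multiplication by $w$ on $\operatorname{End}(M_\alpha)$ has trace $D\operatorname{tr}(w)$. Define noncommutative polynomials $\Gamma_0=\Gamma$ and
\[
\Gamma_j(w_1,\dots,w_j;\xi;\omega)=\sum_{i=1}^{D^2}\Gamma_{j-1}(w_1,\dots,w_{j-1};\xi_1,\dots,w_j\xi_i,\dots,\xi_{D^2};\omega).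
\]
They are multilinear in all arguments, and by induction $\Gamma_j=D^j\operatorname{tr}(w_1)\cdots\operatorname{tr}(w_j)\,\Gamma$ on $\operatorname{End}(M_\alpha)$. Substituting even words in further variables for $w_1,\dots,w_j$, we obtain a multilinear combination of words $H_\alpha(w_1,\dots,w_j)$ that acts on $M_\alpha$ as $D^j\prod_i\operatorname{tr}_{M_\alpha}(w_i)\cdot\gamma_\alpha$. The number of auxiliary variables does not depend on $j$.

\emph{Step 2: the polynomial.} For $k\ge1$ put $s=kbb'$, $\psi=\psi_E^{\otimes kb'}$ and $\psi'=\psi_O^{\otimes kb}$. By Lemma~\ref{lem:nondeg}(a) both are nondegenerate of weight $s$; they are functions of $ps$ even variables $y$ and of $qs$ odd variables $z$. The product $\psi(y)\psi'(z)$ is a product of traces of even words $w$ in these variables, each on some $M_\alpha$. Let $H_\alpha$ be built from all the words $w$ that belong to $\alpha$.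

Each $H_\alpha$ has to be applied to a vector of $M_\alpha$ that $\gamma_\alpha$ does not kill, and connecting words bring the vector into position. Fix homogeneous $0\ne x_a\in M_a$. By Lemma~\ref{lem:burnside} the values of words on a nonzero homogeneous vector span $M_a$, and these values are homogeneous. So there are words $A_{a,0},A_{a,1}$ in new auxiliary variables, with fixed values, such that $A_{a,0}x_a$ lies in $M_{(a,\bar0)}$ and is not killed by $\gamma_{(a,\bar0)}$, and $A_{a,1}\gamma_{(a,\bar0)}A_{a,0}x_a$ lies in $M_{(a,\bar1)}$ and is not killed by $\gamma_{(a,\bar1)}$. If one of the two homogeneous parts of $M_a$ is zero, the corresponding $\gamma$, $H$ and $A$ are omitted. Let $x_a'=\gamma_{(a,\bar1)}A_{a,1}\gamma_{(a,\bar0)}A_{a,0}x_a\ne0$. In the path case $M_1\cdots M_m\ne0$, so there are words $A_{a,2}$ with $v:=(A_{1,2}x_1')\cdots(A_{m,2}x_m')\ne0$ in $B$. In the adjoint case let $A_{1,2}$ be empty and $v=x_1'\in M_1$. None of these choices depends on $k$. Put $\Phi_a=A_{a,2}H_{(a,\bar1)}A_{a,1}H_{(a,\bar0)}A_{a,0}$ and consider the combination of super Lie monomials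
\begin{equation}\label{eq:bigf}
[\Phi_1x_1,[\Phi_2x_2,\dots,[\Phi_{m-1}x_{m-1},\Phi_mx_m]]],
\end{equation}
where the $x_a$ are now also read as variables; in the adjoint case $x_1$ is evaluated at a homogeneous preimage in $[L,L]$. By Lemma~\ref{lem:super}(c) it equals $\tilde f$ for a multilinear Lie polynomial $f$. With all variables other than $y,z$ fixed, Step 1 and Lemma~\ref{lem:path}(c) give
\begin{equation}\label{eq:value}
\tilde f=c\,\psi(y)\,\psi'(z)\,v,\qquad c\ne0,
\end{equation}
in $B$ in the path case and in $M_1$, that is, modulo $F1$, in the adjoint case. The degree of $f$ is $(p+q)s+n_0$ with $n_0$ independent of $k$.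

\emph{Step 3: all degrees.} Lie codimensions need not be monotone in $n$, so we construct polynomials in the intermediate degrees. Let $e\ge0$. Since $LM_1=M_1$, the vector $x_1$ is a sum of vectors $\operatorname{ad}u_1\cdots\operatorname{ad}u_e(x'')$ of parity $|x_1|$ with homogeneous $u_i\in L$ and $x''\in M_1$. For any vector of parity $|x_1|$ in place of $x_1$, formula \eqref{eq:value} holds with a vector $v$ that depends linearly on it. So $v\ne0$ for one of the summands, and substituting this summand for $x_1$ in \eqref{eq:bigf} gives a polynomial of degree $n=(p+q)s+n_0+e$ that satisfies \eqref{eq:value} with $v\ne0$. Every large $n$ has this form with $0\le e<(p+q)bb'$ and a suitable $k$.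

\emph{Step 4: counting.} By Lemma~\ref{lem:nondeg}(b) there are tableaux $T,T'$ of shapes $(s^p),(s^q)$ on the variables $y,z$ with $e_T\psi\ne0$ and $e_{T'}\psi'\ne0$. By Lemma~\ref{lem:super}(b) and \eqref{eq:value}, $e_Te^*_{T'}f\notin\operatorname{Id}(G(B))$. Lemma~\ref{lem:young} gives $c_n^L(G(B))\ge d_\varrho$ for $\varrho=(s^p)\cup(q^s)$. Let $s\ge\max(p,q)$ and recall $d=p+q$. Then $|\varrho|=ds-pq$. In each row $i\le p$ the cells with $j>q$ have distinct hook lengths at most $s+p$; in each column $j\le q$ the cells with $i>p$ have distinct hook lengths at most $s+q$; the $pq$ cells of the corner have hook length at most $2s$. Using $(s+p)!\le s!\,(2s)^p$ and $(s+q)!\le s!\,(2s)^q$,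
\[
d_\varrho\ge\frac{(ds-pq)!}{((s+p)!)^p((s+q)!)^q(2s)^{pq}}\ge(ds)^{-pq}(2s)^{-p^2-q^2-pq}\,\frac{(ds)!}{(s!)^d}.
\]
By \eqref{eq:stirling} with all weights $1/d$, the last quotient is $d^{\,ds}$ up to a polynomial factor. Since $n-ds=O(1)$, the proposition follows.
\end{proof}

\section{Nondegenerate products of traces}\label{sec:traces}

By Lemma~\ref{lem:nondeg}(c), conditions (E) and (O) follow if some combination of the bilinear trace tensors is a nondegenerate form. This settles (E) always and (O) in the path case. The adjoint case of (O) needs a different idea.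

\subsection{The even part}

\begin{lemma}\label{lem:even}
Condition \textup{(E)} holds in both cases.
\end{lemma}

\begin{proof}
Let $M=\bigoplus_aM_a$ and $\beta(y,y')=\operatorname{tr}_M(\operatorname{ad}y\operatorname{ad}y')=\sum_\alpha\tau_{\alpha,2}(y,y')$ on $L_{\bar0}$. We show that the radical of $\beta$ acts as zero on $M$; then $\beta$ is nondegenerate on $\bar L_{\bar0}$, and Lemma~\ref{lem:nondeg}(c) applies.

Since $(M_{k,l})_{\bar0}=M_k(F)\oplus M_l(F)$ and $Q(n)_{\bar0}=M_n(F)$, the Lie algebra $L_{\bar0}$ is a direct sum of algebras $\mathfrak{gl}_r$, hence the sum of its center and of simple ideals $\mathfrak{sl}_r$, $r\ge2$. The key is a positivity over $\mathbb Q$. The diagonal matrix units of these $\mathfrak{gl}_r$ are commuting idempotents of $B$. For such an idempotent, $\operatorname{ad}$ is the difference of left and right multiplication, and all these multiplications are commuting projections on $B$. So the diagonal matrix units act on $B$, and on its subquotients $M_a$, simultaneously diagonalizably with eigenvalues in $\{0,\pm1\}$. For $y$ in their $\mathbb Q$-span, $\beta(y,y)$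 is a sum of squares of rational eigenvalues; since the characteristic is zero, it vanishes only if $y$ acts as zero on $M$.

The form $\beta$ is invariant, $\beta([x,y],y')=\beta(x,[y,y'])$. An ideal $\mathfrak s=\mathfrak{sl}_r$ satisfies $\mathfrak s=[\mathfrak s,\mathfrak s]$, so it is orthogonal to every element that commutes with it, that is, to the center and to the other simple ideals. The radical of $\beta|_{\mathfrak s}$ is an ideal of $\mathfrak s$. By Lemmas~\ref{lem:path}(b) and~\ref{lem:adjoint} the element $E_{11}-E_{22}\in\mathfrak s$ acts nontrivially on $M$, so it is not isotropic, and $\beta|_{\mathfrak s}$ is nondegenerate. The center has a basis consisting of the identity matrices of the summands $\mathfrak{gl}_r$, and the Gram matrix of $\beta$ in this basis is rational. Its kernel is spanned by rational vectors $y$; these satisfy $\beta(y,y)=0$ and act as zero.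
\end{proof}

\subsection{The odd part in the path case}

On odd elements there is no positivity: the two ends of an edge of the path contribute with opposite signs. But we are free to weight the edges.

\begin{lemma}\label{lem:oddpath}
Condition \textup{(O)} holds in the path case.
\end{lemma}

\begin{proof}
Let $q>0$. For $v\in V$ let $U_v$ be the natural graded $B_v$-module: $F^{k+l}$ with the first $k$ coordinates even for $M_{k,l}$, $F^n\oplus F^nu$ for $Q(n)$, and $U_0=F$. Put $D_v=\dim U_v$. The form $(b,b')\mapsto\operatorname{tr}_{U_v}(bb')$ is nondegenerate on $(B_v)_{\bar1}$: for $M_{k,l}$ the odd matrix units $E_{ij}$ and $E_{ji}$ form dual bases, and for $Q(n)$ we have $\operatorname{tr}_{U_v}(au\cdot a'u)=2\operatorname{tr}(aa')$.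

Fix $a$ and write $v=v_{a-1}$, $v'=v_a$. The space $\mathcal H=\operatorname{Hom}(U_{v'},U_v)$ is a graded unital bimodule, hence an $\mathcal E_a$-module by \eqref{eq:bimod}. By Wall's theorem it is a direct sum of copies of $M_a$, up to interchanging parities. So $\operatorname{tr}_{M_a}=\theta_a\operatorname{tr}_{\mathcal H}$ on even elements of $\mathcal E_a$, with a rational $\theta_a>0$. Let $z,z'\in L_{\bar1}$ have components $b,b'$ in $B_v$ and $c,c'$ in $B_{v'}$. By \eqref{eq:adE} and the sign rules of $\mathcal E_a$, the operator $\operatorname{ad}z\operatorname{ad}z'$ is given by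
\[
(b\otimes1-1\otimes c)(b'\otimes1-1\otimes c')=bb'\otimes1-b\otimes c'+b'\otimes c-1\otimes c'c .
\]
On $\mathcal H$ the map $w\mapsto bb'w$ has trace $D_{v'}\operatorname{tr}(bb')$, and $w\mapsto wc'c$ has trace $D_v\operatorname{tr}(cc')$. The two mixed terms send $\operatorname{Hom}((U_{v'})_\epsilon,(U_v)_{\epsilon'})$ into $\operatorname{Hom}((U_{v'})_{\epsilon+\bar1},(U_v)_{\epsilon'+\bar1})$, so they have trace zero. Thus, for $z=(b_v)_v$ and $z'=(b'_v)_v$,
\[
\operatorname{tr}_{M_a}(\operatorname{ad}z\operatorname{ad}z')=\theta_a\bigl(D_{v_a}\operatorname{tr}(b_{v_{a-1}}b'_{v_{a-1}})-D_{v_{a-1}}\operatorname{tr}(b_{v_a}b'_{v_a})\bigr).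
\]
In $\beta=\sum_{a=1}^mc_a\operatorname{tr}_{M_a}(\operatorname{ad}z\operatorname{ad}z')$ the coefficient of $\operatorname{tr}(b_{v_a}b'_{v_a})$, $0\le a\le m$, is $c_{a+1}\theta_{a+1}D_{v_{a+1}}-c_a\theta_aD_{v_{a-1}}$, where the second term is omitted for $a=0$ and the first for $a=m$. Each coefficient is a nonzero linear form in $(c_1,\dots,c_m)$, and $F$ is infinite, so we can make all of them nonzero. Then $\beta$ is an orthogonal sum of nondegenerate forms on the spaces $(B_v)_{\bar1}$. It is a linear combination of the tensors $\tau_{\alpha,2}$, and Lemma~\ref{lem:nondeg}(c) applies.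
\end{proof}

\subsection{The odd part in the adjoint case}

Here bilinear forms do not suffice. For $Q(n)$ the operator $\operatorname{ad}(au)\operatorname{ad}(bu)$ on $(M_1)_{\bar0}=\mathfrak{gl}_n/F1$ is induced by the map $v\mapsto abv-avb+bva-vba$ of $\mathfrak{gl}_n$, which kills $1$ and has trace $n\operatorname{tr}(ab)-\operatorname{tr}a\operatorname{tr}b+\operatorname{tr}b\operatorname{tr}a-n\operatorname{tr}(ba)=0$. The trace on $(M_1)_{\bar1}$ is the trace on $(M_1)_{\bar0}$ of the two factors in the opposite order, so it vanishes too. We must use longer words, and rather than computing their traces we argue by invariant theory: (O) says that some $SL(\bar L_{\bar1})$-invariant polynomial of positive degree is nonzero at the tuple of trace tensors, and the failure of this is witnessed by a one-parameter subgroup that respects the symmetries of the tuple.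

We recall two facts about a connected reductive group $\mathcal G$, such as $SL(W)$, acting linearly on a finite-dimensional space $\mathcal X$. First, disjoint closed $\mathcal G$-stable subsets of $\mathcal X$ are separated by an invariant polynomial, equal to $0$ on one and to $1$ on the other. Second, for a one-parameter subgroup $\chi\colon F^\times\to\mathcal G$ let $P(\chi)=\{g:\lim_{t\to0}\chi(t)g\chi(t)^{-1}\text{ exists}\}$. By Kempf's theorem \cite[Thm.~3.4 and Cor.~3.5]{Kempf}, if $x\ne0$ and $0\in\overline{\mathcal Gx}$, then there is a $\chi$ with $\lim_{t\to0}\chi(t)x=0$ such that $P(\chi)$ contains the stabilizer of $x$.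

\begin{lemma}\label{lem:oddadj}
Condition \textup{(O)} holds in the adjoint case.
\end{lemma}

\begin{proof}
If $B_i=M_{k,0}$, then $q=0$. Otherwise let $W=L_{\bar1}$, $Y=(M_1)_{\bar0}$ and $\tau_{2j}(z_1,\dots,z_{2j})=\operatorname{tr}_Y(\operatorname{ad}z_1\cdots\operatorname{ad}z_{2j})$ on $W$; these are trace tensors. Let $K$ be the group of invertible elements of $(B_i)_{\bar0}$, that is, $GL_k\times GL_l$ or $GL_n$. It acts on $B_i$ by conjugation, through automorphisms of the superalgebra, so it acts on $W$ and on $Y$ and fixes every $\tau_{2j}$.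

\emph{Step 1: the $K$-module $W$.} For $M_{k,l}$, $W=L_+\oplus L_-$ is the sum of the upper and the lower block. Both are irreducible of dimension $kl$, and they are not isomorphic since $\operatorname{diag}(xI_k,I_l)$ acts on them by $x$ and $x^{-1}$. The element $(g_1,g_2)$ has determinant $(\det g_1)^l(\det g_2)^{-k}$ on $L_+$ and the inverse on $L_-$. For $Q(n)$, $W=\mathfrak{sl}_nu\oplus Fu$ is a sum of irreducible modules of different dimensions, and $g$ has determinant $(\det g)^n(\det g)^{-n}$ on $W$. In both cases $K$ maps into $SL(W)$, and the only $K$-submodules of $W$ are $0$, $W$ and the two summands.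

\emph{Step 2: nonzero traces.} Let $\mathcal S$ be a set of nonempty words of even length in the operators $\operatorname{ad}z$, $z\in W$, that is closed under products. If all words in $\mathcal S$ have trace zero on $Y$, then every element of the span of $\mathcal S$ has all its powers of trace zero, so it is nilpotent on $Y$ because the characteristic is zero. By \eqref{eq:superad}, $\operatorname{ad}[z,z']=\operatorname{ad}z\operatorname{ad}z'+\operatorname{ad}z'\operatorname{ad}z$ for $z,z'\in W$. Hence each of the following sets $\mathcal S$ contains a word of nonzero trace.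
\begin{itemize}
\item[(i)] $M_{k,l}$, $k\ge2$, $l\ge1$, all words of even length: $[E_{1,k+1},E_{k+1,1}]=E_{11}+E_{k+1,k+1}$ has eigenvalue $1$ on the class of $E_{12}$ in $Y$.
\item[(ii)] $Q(n)$, $n\ge3$, words of even length in letters from $\mathfrak{sl}_nu$: for $a=E_{11}-E_{22}$ and $b=E_{11}-E_{33}$ we get $[au,bu]=ab+ba=2E_{11}$, with eigenvalue $2$ on the class of $E_{12}$.
\item[(iii)] $Q(n)$, words with equally many letters $u$ and letters from $\mathfrak{sl}_nu$: $[u,au]=2a$, and for $a=E_{11}-E_{22}$ this has eigenvalue $4$ on the class of $E_{12}$.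
\end{itemize}
Choose $D$ such that these words of nonzero trace, the one from (i) or the two from (ii) and (iii), have length at most $2D$. Let $\mathcal X=\bigoplus_{j=1}^D(W^*)^{\otimes2j}$, with $g\in SL(W)$ acting by $(g\psi)(z_1,z_2,\dots)=\psi(g^{-1}z_1,g^{-1}z_2,\dots)$, and let $\tau=(\tau_2,\tau_4,\dots,\tau_{2D})\in\mathcal X$. Then $\tau\ne0$.

\emph{Step 3: $0\notin\overline{SL(W)\tau}$.} Suppose the contrary, and let $\chi$ be as in Kempf's theorem; then $P(\chi)$ contains the image of $K$. Let $W^{(i)}$ be the subspace on which $\chi(t)$ acts by $t^i$, and $W^{\ge i}=\bigoplus_{i'\ge i}W^{(i')}$. Conjugation by $\chi(t)$ multiplies the component $W^{(i)}\to W^{(i')}$ of $g$ by $t^{i'-i}$, so $P(\chi)$ is the stabilizer of the flag $(W^{\ge i})_i$, and this flag is $K$-stable. The spaces $W^{(i)}$ themselves need not be $K$-stable, and we correct this. As $W$ is completely reducible, there are $K$-stable complements $\hat W^{(i)}$ of $W^{\ge i+1}$ in $W^{\ge i}$. Let $g$ map each $W^{(i)}$ onto $\hat W^{(i)}$ by the projection along $W^{\ge i+1}$. Then $g$ preserves the flag and induces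 the identity on its quotients, so $g,g^{-1}\in P(\chi)$. The subgroup $\hat\chi=g\chi g^{-1}$ acts on $\hat W^{(i)}$ by $t^i$, and
\[
\hat\chi(t)\tau=g\,\bigl(\chi(t)g^{-1}\chi(t)^{-1}\bigr)\,\chi(t)\tau\longrightarrow0\qquad(t\to0).
\]
Put $W_c=\hat W^{(-c)}$ and say that its elements have weight $c$. For $z_i\in W_{c_i}$ we have $(\hat\chi(t)\tau_{2j})(z_1,\dots,z_{2j})=t^{c_1+\dots+c_{2j}}\tau_{2j}(z_1,\dots,z_{2j})$. So $W=\bigoplus_cW_c$ is a decomposition into $K$-submodules with
\begin{equation}\label{eq:unstable}
\sum_cc\dim W_c=0,\qquad\tau_{2j}(W_{c_1},\dots,W_{c_{2j}})=0\ \text{ whenever }c_1+\dots+c_{2j}\le0,\ j\le D;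
\end{equation}
the first relation is $\det\hat\chi(t)=1$. By Step 1 each of the two irreducible summands of $W$ lies in a single $W_c$.

For $M_{k,l}$ let $L_\pm$ have weight $c_\pm$; then $c_++c_-=0$. Invariance under $\operatorname{diag}(xI_k,I_l)$ shows that $\tau_{2j}$, evaluated on arguments from $L_+\cup L_-$, vanishes unless equally many come from each. In the remaining case the total weight is $0$, and $\tau_{2j}$ vanishes by \eqref{eq:unstable}. So $\tau=0$, a contradiction.

For $Q(n)$ let $\mathfrak{sl}_nu$ and $u$ have weights $c$ and $c'$; then $(n^2-1)c+c'=0$. If $c\le0$, all words of type (ii) have weight at most $0$. If $c>0$, then $c+c'=-(n^2-2)c<0$, and all words of type (iii) have negative weight. In either case \eqref{eq:unstable} contradicts the choice of $D$.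

\emph{Step 4: conclusion.} By Step 3 there is an invariant polynomial on $\mathcal X$ that vanishes at $0$ and not at $\tau$. Its multihomogeneous components with respect to the summands of $\mathcal X$ are invariant, so one of them, $\Psi$, of multidegree $(m_1,\dots,m_D)\ne0$, is nonzero at $\tau$. The full polarization of $\Psi$ is an invariant linear form on $\bigotimes_j((W^*)^{\otimes2j})^{\otimes m_j}=(W^*)^{\otimes n'}$, $n'=\sum_j2jm_j>0$, whose value at $\psi_O=\bigotimes_j\tau_{2j}^{\otimes m_j}$ is $\prod_jm_j!\cdot\Psi(\tau)\ne0$. Such a form is the pairing with some $0\neq\iota\in(W^{\otimes n'})^{SL(W)}$. A primitive $q$-th root of unity $\zeta$, as a scalar in $SL(W)$, multiplies $\iota$ by $\zeta^{n'}$, so $q$ divides $n'$. Thus $\psi_O$ is nondegenerate of weight $n'/q\ge1$.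
\end{proof}

\begin{remark}
For $Q(2)$ the argument breaks down at (ii), which needs $E_{33}$, and Step 3 is false. In the $\mathbb Z$-grading of Section~\ref{sec:upper} the space $Y=\mathfrak{sl}_2$ is the component of degree $0$, so a word of even length and nonzero degree acts on $Y$ as zero. Hence $\tau_{2j}$ is nonzero only on words with $j$ letters $u$ and $j$ letters from $\mathfrak{sl}_2u$, and \eqref{eq:unstable} holds with $c=-1$, $c'=3$. For $M_{k,l}$ there is a grading of the same kind, $L_-\oplus L_{\bar0}\oplus L_+$, but $\dim L_+=\dim L_-$, and this equality is what produced the contradiction.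
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:formula}]
We have $c_n^L(A)=c_n^L(G(B))$. Proposition~\ref{prop:upper} gives $\limsup\sqrt[n]{c_n^L(A)}\le d(B)$. The bound $\liminf\sqrt[n]{c_n^L(A)}\ge d(B_i)$ for the blocks $F$, $Q(1)$, $M_{1,1}$, $Q(2)$ was shown at the beginning of Section~\ref{sec:lower}. For the other blocks and for the admissible sets, Lemmas~\ref{lem:even}, \ref{lem:oddpath} and~\ref{lem:oddadj} verify the hypotheses of Proposition~\ref{prop:lower}, which gives the lower bound $p+q=d$. Hence the limit exists and equals $d(B)$.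
\end{proof}

\begin{thebibliography}{9}

\bibitem{GZproper}
Giambruno, Zaicev, \emph{Proper identities, Lie identities and exponential codimension growth},
\texttt{https://iris.unipa.it/retrieve/\allowbreak e3ad8916-0237-da0e-e053-3705fe0a2b96/\allowbreak Giambruno\%2cZaicev-2008-JA.pdf}

\bibitem{GZbook}
Giambruno, Zaicev, \emph{Polynomial Identities and Asymptotic Methods}.

\bibitem{Kac}
Kac, Adv. Math. 26 (1977).

\bibitem{Kempf}
Kempf, Ann. of Math. 108 (1978).

\end{thebibliography}
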